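# Large fill radius under two-positive Ricci curvature

## Circles in $\mathbb R^2\times S^k$

Let $k\ge 2$ and let $N=\mathbb R^2\times S^k$ carry the product of the flat metric and the unit round metric. Fix $q\in S^k$ and $\rho>0$, and look at the circle
$$\gamma=\{|z|=\rho\}\times\{q\}.$$
It bounds the flat disk $\{|z|\le\rho\}\times\{q\}$. How far from $\gamma$ must a disk bounded by $\gamma$ go?

A point $(z,q)$ of the flat disk has distance $\rho-|z|\le\rho$ from $\gamma$. So for every $r>\rho$ the flat disk lies in the open $r$-neighborhood $N_r(\gamma)$.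

Conversely, let $u:\bar D\to N$ be any continuous disk bounded by $\gamma$, and let $\pi:N\to\mathbb R^2$ be the projection. On $\partial D$ the map $\pi\circ u$ parametrizes the circle $|z|=\rho$, so it has winding number $\pm1$ about $0$. If $\pi\circ u$ missed $0$, it would contract this loop inside $\mathbb R^2\setminus\{0\}$, which is impossible. So some point $x$ of the disk has $\pi(x)=0$. Since $\pi$ does not increase lengths, $x$ has distance at least $\rho$ from $\gamma$. Hence $\gamma$ bounds no disk in $N_r(\gamma)$ when $r\le\rho$. Every disk must go out to distance $\rho$, and distance $\rho$ is enough. The large factor $S^k$ does not help to fill $\gamma$.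

The Ricci eigenvalues of $N$ are $0,0,k-1,\dots,k-1$. The curvature is nonnegative, and only the two smallest eigenvalues vanish.

Compare this with the unit sphere $S^2$, whose Ricci eigenvalues are $1,1$. Let $\gamma$ be the circle at polar angle $\theta\le\pi/2$. For $r\le\theta$ the neighborhood $N_r(\gamma)$ misses both poles, and in the annulus $S^2\setminus\{\text{poles}\}$ the curve $\gamma$ is not contractible. For $r>\theta$ the neighborhood contains the polar cap. So the distance needed is $\theta$, never more than $\pi/2$.

In the first example the sum of the two smallest Ricci eigenvalues is $0$ and circles can be arbitrarily hard to fill. In the second the sum is $2$ and there is a uniform bound. Does a positive lower bound on that sum always give a uniform bound?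

## Fill radius, two-positive Ricci curvature, and the statements

**Definition (disk, fill radius).** A disk bounded by a simple closed curve $\gamma\subset N$ is a continuous map $u:\bar D\to N$ of the closed disk whose restriction to $\partial D$ parametrizes $\gamma$. If $\gamma$ is smooth and bounds a disk in $N$, its fill radius is
$$\operatorname{fillrad}(\gamma)=\sup\{r>0:\gamma\text{ does not bound a disk in }N_r(\gamma)\},\qquad N_r(\gamma)=\{x\in N: d_g(x,\gamma)<r\},$$
with $\sup\emptyset=0$.

In the examples above, the fill radii are $\rho$ and $\theta$. In the counterexample below, $\gamma$ bounds a smoothly embedded disk in $N$ but not even a continuous disk in $N_r(\gamma)$, so nothing depends on the regularity chosen for disks.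

**Definition (two-positive Ricci curvature).** $N$ has two-positive Ricci curvature bounded below by $\kappa>0$ if at every point the sum of the two smallest eigenvalues of the Ricci curvature is at least $\kappa$.

For example, $S^2\times\mathbb R$ has Ricci eigenvalues $0,1,1$, so it satisfies the condition with $\kappa=1$. A zero eigenvalue is allowed and $N$ need not be compact. For $\mathbb R^2\times S^k$ the sum is $0$ and the condition just fails.

We shall use this form of the condition: *for every orthonormal pair $e_1,e_2$, $\operatorname{Ric}(e_1,e_1)+\operatorname{Ric}(e_2,e_2)$ is at least the sum of the two smallest eigenvalues.* Indeed, let $\mu_1\le\dots\le\mu_n$ be the eigenvalues, $E_i$ an orthonormal eigenbasis, and $p_i=\langle e_1,E_i\rangle^2+\langle e_2,E_i\rangle^2$. Then $p_i\in[0,1]$, $\sum p_i=2$, and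
$$\sum_i p_i\mu_i-\mu_1-\mu_2=\sum_{i\ge3}p_i\mu_i-(1-p_1)\mu_1-(1-p_2)\mu_2\ \ge\ \mu_2\Big[\sum_{i\ge3}p_i-(1-p_1)-(1-p_2)\Big]=0 .$$

**Conjecture.** Fix $n\ge2$. For each $\kappa>0$ there is a constant $C=C(\kappa)$, possibly depending on $n$ as well, such that $\operatorname{fillrad}(\gamma)\le C(\kappa)$ for every complete Riemannian $n$-manifold $(N,g)$ with two-positive Ricci curvature bounded below by $\kappa$ and every smooth simple closed curve $\gamma$ in $N$ that bounds a disk in $N$. The constant depends neither on $(N,g)$ nor on $\gamma$.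

The source of the question is "Inradius Bounds for Stable, Minimal Surfaces in 3-Manifolds with Positive Scalar Curvature". The conjecture, as posed for all $n\ge2$, is false: it fails in every dimension $n\ge10$.

**Theorem 1.** Let $n\ge10$, $\kappa>0$. There is a complete Riemannian metric on the simply connected manifold $N=\mathbb R^2\times S^{n-2}$ with two-positive Ricci curvature bounded below by $\kappa$, and smooth simple closed curves $\gamma_\rho\subset N$ $(0<\rho<1)$, each bounding a smoothly embedded disk, with $\operatorname{fillrad}(\gamma_\rho)\to\infty$ as $\rho\to1$.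

The number $10$ is the true threshold for the class of examples we use.

**Theorem 2.** Let $N=M^2\times_hF^k$ be a connected complete warped product with metric $g_M+h^2g_F$, $\dim M=2$, $\dim F=k=n-2\ge1$, with two-positive Ricci curvature bounded below by $\kappa$. If $n\le9$, then $M$ is compact, $\operatorname{diam}M\le4\pi/\sqrt{(10-n)\kappa}$, and $M$ is diffeomorphic to $S^2$ or $\mathbb{RP}^2$. For every $n\ge10$ there are such $N$ with $M\cong\mathbb R^2$.

**Theorem 3.** Let $3\le n\le9$, let $N^n$ have two-positive Ricci curvature bounded below by $\kappa$, and let $\Sigma\to N$ be an immersed, simply connected, stable minimal surface with flat normal bundle. If $p\in\Sigma$, the intrinsic closed ball $\bar B_R(p)$ is a compact subset of the interior of $\Sigma$, and some point has intrinsic distance $R$ from $p$, then $R\le4\pi/\sqrt{(10-n)\kappa}$.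

**Theorem 4.** The conjectured inequality holds for $n=2$, with $C=\pi\sqrt{2/\kappa}$, and for $n=3$, with $C=4\pi/(3\sqrt\kappa)$.

The individual dimensions $4\le n\le9$ are not decided here. By Theorem 2 no counterexample there is a warped product over a noncompact surface. By Theorem 3 the minimal-disk proof, which we carry out for $n=3$, can fail there only through branch points or curvature of the normal bundle.

## Warped products and one inequality on a surface

The circle example used only one feature of the metric: the projection to the plane does not increase lengths. This survives if we put a complete metric $g_M$ on the plane $M$ and let the size of the sphere vary over $M$. So consider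
$$g=g_M+f^2g_F \quad\text{on } M^2\times F^k,\qquad f:M\to(0,\infty).$$
The standard formulas (O'Neill, *Semi-Riemannian Geometry*, Cor. 7.43) say that Ric is block diagonal. On horizontal vectors it is
$$Kg_M-\frac kf\operatorname{Hess}f, \tag{1}$$
where $K$ is the Gauss curvature of $g_M$. On vertical vectors it is $\operatorname{Ric}_F-\big[\Delta f/f+(k-1)|\nabla f|^2/f^2\big]f^2g_F$. When $F$ is the unit round sphere, this is the multiple
$$\mu=(k-1)\Big[\frac1{f^2}-\frac{|\nabla f|^2}{f^2}\Big]-\frac{\Delta f}f \tag{2}$$
of the metric. As a check, take $M=\{(x,t):t>0\}$ flat and $f=t$. Then $g$ is the flat metric of $\mathbb R\times(\mathbb R^{k+1}\setminus0)$ in polar coordinates, and (1) and (2) both give $0$.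

The trace of (1) is the sum of Ric over an orthonormal pair. So two-positivity forces, on the base,
$$2K-k\,\frac{\Delta f}{f}\ \ge\ \kappa. \tag{3}$$
If $f$ tends to $0$ at infinity we may hope that (2) is huge because of $1/f^2$, especially after multiplying $f$ by a small constant, which leaves (3) unchanged. So the main problem is this: *find a complete metric on the plane and $f>0$ satisfying (3).*

The first attempt, a product with $f$ constant, fails: (3) becomes $K\ge\kappa/2$, and Bonnet's theorem makes a complete $M$ compact. We need $\Delta f<0$ to do the work.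

Let us set up a family where everything can be computed. Let $M$ be a planar domain, $v>0$ smooth on $M$, $b>0$, and
$$g_M=v^{-2}|dz|^2,\qquad h=v^b .$$
Write $\nabla,\Delta_0,D^2,|\cdot|$ for the Euclidean objects. With $g_M=e^{2\phi}|dz|^2$, $\phi=-\log v$,
$$K=-e^{-2\phi}\Delta_0\phi=v^2\Delta_0\log v=v\Delta_0v-|\nabla v|^2. \tag{4}$$
The Hessian in the conformal metric is
$$\operatorname{Hess}_{g_M}h=D^2h-d\phi\otimes dh-dh\otimes d\phi+\langle\nabla\phi,\nabla h\rangle|dz|^2.$$
Here $d\phi=-dv/v$, $dh=bv^{b-1}dv$ and $D^2h=bv^{b-1}D^2v+b(b-1)v^{b-2}dv\otimes dv$. Evaluate on the $g_M$-unit vector $e=ve_0$, where $e_0$ is a Euclidean unit vector, and divide by $h=v^b$. The coefficient of $dv(e_0)^2$ is $b(b-1)+2b=b(b+1)$, so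
$$\frac{\operatorname{Hess}_{g_M}h(e,e)}h=b\big[vD^2v(e_0,e_0)+(b+1)\,dv(e_0)^2-|\nabla v|^2\big]. \tag{5}$$
Taking the trace, and computing the gradient directly,
$$\frac{\Delta_{g_M}h}h=b\big[v\Delta_0v+(b-1)|\nabla v|^2\big],\qquad \frac{|\nabla h|^2_{g_M}}{h^2}=b^2|\nabla v|^2. \tag{6}$$
Combining (4) and (6),
$$2K-k\frac{\Delta_{g_M}h}h=(kb-2)\,(-v\Delta_0v)+\big(kb(1-b)-2\big)|\nabla v|^2. \tag{7}$$

## Powers on the hyperbolic disk, and the borderline $k=8$

Take $M=\{|z|<1\}$ and $v=s:=1-|z|^2$. Then $|\nabla s|^2=4|z|^2=4(1-s)$ and $\Delta_0s=-4$. By (4), $K=-4s-4(1-s)=-4$, so this is the complete hyperbolic plane of curvature $-4$. Formula (7) reads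
$$2K-k\frac{\Delta h}h=4(kb-2)s+4\big(kb(1-b)-2\big)(1-s).$$
As $s\to0$ the right side tends to $4(kb(1-b)-2)$. Since $b(1-b)\le\frac14$, with equality only at $b=\frac12$, this limit is at most $k-8$. There are three cases.

If $k\ge9$, take $b=4/k$. Then $kb-2=2$ and $kb(1-b)-2=2-\frac{16}k>0$, so the right side is $8s+(8-\frac{64}k)(1-s)\ge 8-\frac{64}k>0$. Inequality (3) holds, up to scaling, on a complete noncompact surface.

If $k=8$, the only hope is $b=\frac12$, and then the right side is exactly $8s$. It is positive but decays to $0$ at infinity, so there is no uniform lower bound.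

If $k\le7$, no power works. We shall see later that nothing works.

So $k=8$, that is $n=10$, is a borderline case. The coefficient of $|\nabla v|^2$ in (7) is $0$, and the whole burden falls on $-v\Delta_0v$, which for $v=s$ equals $4s\to0$.

The remedy is to change $v$ so that $-v\Delta_0v$ stays bounded below up to the boundary. Heuristically, for $v=v(s)$ and $s$ near $0$ we have $-v\Delta_0v\approx-4vv_{ss}$, so we want $vv_{ss}=-c$ with a constant $c>0$. Multiplying $v_{ss}=-c/v$ by $2v_s$ gives $(v_s^2)_s=-2c(\log v)_s$, hence $v_s\approx\sqrt{2c\log(1/v)}$ and $v\approx s\sqrt{2c\log(1/s)}$. Take $2c=1$ and replace $\log(1/s)$ by $1-\log s$, which is smooth and at least $1$ on all of $M$: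
$$v=s\sqrt{1-\log s}.$$
The conformal factor $1/v$ is a little smaller than the hyperbolic one. The radial length becomes comparable to $\int ds/(s\sqrt{1-\log s})$, which still diverges. The price is that $K$ and $\operatorname{Hess}h/h$ are no longer bounded; they grow like $\lambda=1-\log s$. The vertical block must beat this growth, and it can, because $1/h^2$ grows like a power of $1/s$. This $v$ with $b=4/k$ handles all $k\ge8$ at once.

## Proof of Theorem 1

Let $k=n-2\ge8$ and $b=4/k\le\frac12$, so $kb=4$. On $M=\{z\in\mathbb R^2:|z|<1\}$ put
$$s=1-|z|^2\in(0,1],\quad\lambda=1-\log s\ge1,\quad v=s\sqrt\lambda,\quad g_M=v^{-2}|dz|^2,\quad h=v^b.$$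
All are smooth on $M$.

**Step 1: estimates on $v$.** The aim is a positive lower bound on $-v\Delta_0v$ and bounds of order $\lambda$ on everything else. Since $\lambda_s=-1/s$,
$$v_s=\lambda^{1/2}-\tfrac12\lambda^{-1/2}\in(0,\lambda^{1/2}],\qquad v_{ss}=-\frac1s\Big(\tfrac12\lambda^{-1/2}+\tfrac14\lambda^{-3/2}\Big).$$
With $|\nabla s|^2=4(1-s)$, $D^2s=-2I$, $\Delta_0s=-4$ we get $\Delta_0v=4(1-s)v_{ss}-4v_s$. Multiplying by $-v=-s\lambda^{1/2}$,
$$-v\Delta_0v=4(1-s)\Big(\frac12+\frac1{4\lambda}\Big)+4s\Big(\lambda-\frac12\Big)\ \ge\ 2(1-s)+2s=2. \tag{8}$$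
The function $s\lambda=s(1-\log s)$ has derivative $-\log s\ge0$ on $(0,1]$, so $s\lambda\le1$. Hence
$$0\le-v\Delta_0v\le3+4=7,\qquad|\nabla v|^2=4(1-s)v_s^2\le4\lambda. \tag{9}$$
For a Euclidean unit vector $e_0$, $D^2v(e_0,e_0)=v_{ss}\,ds(e_0)^2-2v_s$. Using $v|v_{ss}|=\frac12+\frac1{4\lambda}\le\frac34$, $ds(e_0)^2\le4$ and $0\le vv_s=s(\lambda-\frac12)\le1$,
$$|vD^2v(e_0,e_0)|\le\tfrac34\cdot4+2=5. \tag{10}$$

**Step 2: curvature of $g_M$ and derivatives of $h$.** The aim is to insert Step 1 into (4)–(6). From (4) and (9),
$$|K|\le7+4\lambda\le11\lambda. \tag{11}$$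
In (5), $0\le dv(e_0)^2\le|\nabla v|^2$, so the last two terms sum to a number in $[-|\nabla v|^2,\,b|\nabla v|^2]$. As $b\le1$, its absolute value is at most $|\nabla v|^2\le4\lambda$. With (10),
$$\Big|\frac{\operatorname{Hess}_{g_M}h(e,e)}h\Big|\le b(5+4\lambda)\le9b\lambda. \tag{12}$$
From (6), since $v\Delta_0v\le0$ and $b\le\frac12$,
$$\frac{\Delta_{g_M}h}h\le0,\qquad\frac{|\nabla h|^2_{g_M}}{h^2}\le4b^2\lambda\le\lambda. \tag{13}$$

**Step 3: $g_M$ is complete, with an explicit distance bound.** Since $|z|$ is $1$-Lipschitz for the Euclidean metric, a curve from $0$ to a point with $|z|=\rho$ has $g_M$-length at least $\int_0^\rho dt/v$, where $v$ is evaluated at $|z|=t$. As $t<1$, the substitution $s=1-t^2$ gives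
$$\int_0^\rho\frac{dt}v\ge\int_0^\rho\frac{t\,dt}v=\frac12\int_{1-\rho^2}^1\frac{ds}{s\sqrt{1-\log s}}=\sqrt{1-\log(1-\rho^2)}-1=:R_\rho, \tag{14}$$
because $-2\sqrt{1-\log s}$ is an antiderivative of $1/(s\sqrt{1-\log s})$. Since $R_\rho\to\infty$ as $\rho\to1$, bounded sets of $M$ are relatively compact, so $g_M$ is complete.

**Step 4: the manifold.** We choose the sphere small enough for the vertical block to win. Let
$$C_k=\sup_{0<s\le1}s^{8/k}(1-\log s)^{1+4/k},\qquad\varepsilon^2=\frac1{60C_k}.$$
The supremum is finite because a positive power of $s$ beats any power of the logarithm as $s\to0$. Put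
$$N=M\times S^k,\qquad g=g_M+\varepsilon^2h^2g_{S^k},$$
with $g_{S^k}$ the unit round metric. The projection $\pi:N\to M$ does not increase lengths, so a bounded closed set of $N$ lies in (compact)$\times S^k$ and is compact. By Hopf–Rinow, $N$ is complete. As $M$ is diffeomorphic to $\mathbb R^2$, the manifold $N$ is diffeomorphic to $\mathbb R^2\times S^{n-2}$, which is simply connected.

**Step 5: the horizontal block.** We need a lower bound for each eigenvalue and a positive bound for the trace. In (1) with $f=\varepsilon h$ the factor $\varepsilon$ cancels. By (11) and (12) each eigenvalue is at least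
$$-11\lambda-9kb\lambda=-47\lambda.$$
By (7) with $kb=4$, so that $kb-2=2$ and $kb(1-b)-2=2-\frac{16}k$, the trace is
$$2K-k\frac{\Delta_{g_M}h}h=-2v\Delta_0v+\Big(2-\frac{16}k\Big)|\nabla v|^2\ \ge\ 4,$$
by (8) and because $k\ge8$.

**Step 6: the vertical block.** We show that it dominates $47\lambda$. By (2) with $f=\varepsilon h$, using $h^2=v^{2b}=v^{8/k}$ and (13),
$$\mu=(k-1)\Big[\frac1{\varepsilon^2h^2}-\frac{|\nabla h|^2_{g_M}}{h^2}\Big]-\frac{\Delta_{g_M}h}h\ \ge\ (k-1)\Big[\frac1{\varepsilon^2v^{8/k}}-\lambda\Big].$$
Since $v^{8/k}\lambda=s^{8/k}\lambda^{1+4/k}\le C_k$, we have $\varepsilon^{-2}v^{-8/k}=60C_kv^{-8/k}\ge60\lambda$. Hence $\mu\ge59(k-1)\lambda\ge413\lambda$.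

**Step 7: two-positivity.** We go through all pairs of eigenvalues of Ric. The two horizontal ones sum to at least $4$. A horizontal and a vertical one sum to at least $413\lambda-47\lambda=366\lambda>4$. Two vertical ones sum to more than $4$. So $g$ has two-positive Ricci curvature bounded below by $4$. The metric $\frac4\kappa g$ has Ricci eigenvalues multiplied by $\kappa/4$, so the bound becomes $\kappa$. All distances and fill radii are multiplied by the fixed factor $2/\sqrt\kappa$. It remains to study fill radii for $g$.

**Step 8: fill radius.** We repeat the winding argument from the opening example. Fix $q\in S^k$ and let $\gamma_\rho=\{|z|=\rho\}\times\{q\}$. This is a smooth simple closed curve bounding the embedded disk $\{|z|\le\rho\}\times\{q\}$. Suppose $\gamma_\rho$ bounds a disk $u:\bar D\to N_r(\gamma_\rho)$ with $r\le R_\rho$. The map $\pi\circ u:\bar D\to M\subset\mathbb R^2$ has boundary values of winding number $\pm1$ about $0$, so $0\in\pi(u(\bar D))$. Hence there is $x\in N_r(\gamma_\rho)$ with $\pi(x)=0$. But by (14)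
$$d_g(x,\gamma_\rho)\ge d_{g_M}(0,\{|z|=\rho\})\ge R_\rho\ge r,$$
a contradiction. Therefore
$$\operatorname{fillrad}_g(\gamma_\rho)\ge R_\rho=\sqrt{1-\log(1-\rho^2)}-1\longrightarrow\infty\qquad(\rho\to1).\qquad\blacksquare$$

For $n\ge10$ no constant $C(\kappa)$ can exist, even one depending on $n$.

## A weighted geodesic argument for $k<8$

We now show that (3) forces bounded distances when $k<8$. With an eye to minimal surfaces, we state this for an arbitrary positive function, on a ball that need not lie in a complete surface.

**Lemma 5.** Let $\Sigma$ be a connected Riemannian surface without boundary, $p\in\Sigma$, $R>0$, with $\bar B_R(p)$ compact and some point at distance $R$ from $p$. Let $0<k<8$, $\kappa>0$. Suppose $w>0$ is smooth on a neighborhood of $\bar B_R(p)$ with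
$$-k\Delta w+2Kw\ge\kappa w. \tag{15}$$
Then $R\le4\pi/\sqrt{(8-k)\kappa}$.

When $w$ is constant, (15) says $K\ge\kappa/2$ and one would use the second variation of length, as in Bonnet's theorem. In general $K$ may be negative, and the remedy is to minimize a *weighted* length $\int w^a\,ds$. Its second variation contains $a\,\Delta w/w$, and the choice $a=k/2$ lets (15) cancel $K$ exactly.

*Proof.* Let $a=k/2<4$ and $F=w^a$.

**Step 1: a minimizing arc.** The aim is a smooth arc of length almost $R$ that minimizes $\int F\,ds$ locally. Let $0<\delta<R/3$, $C_0=\bar B_\delta(p)$ and $C_1=\{d(p,\cdot)=R-\delta\}$. Take a curve from $p$ to a point at distance $R$ and stop it when the distance from $p$ first equals $R-\delta$. This shows that $C_1\ne\emptyset$ and that there are curves of finite length in $\bar B_{R-\delta}(p)$ from $C_0$ to $C_1$.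

Take a sequence of such curves minimizing $\int F\,ds$. As $F$ is bounded below by a positive constant on the compact set $\bar B_{R-\delta}(p)$, their $g$-lengths are bounded. Parametrized on $[0,1]$ proportionally to arclength they are uniformly Lipschitz, and by Arzelà–Ascoli a subsequence converges uniformly. The integral $\int F\,ds$ is the length for the metric $F^2g$, which is lower semicontinuous under uniform convergence, and $C_0,C_1$ are closed. So the limit is a minimizer.

Cut it from its last point in $C_0$ to the following first point in $C_1$. This piece has its interior in the open set $\{\delta<d(p,\cdot)<R-\delta\}$ and is again a minimizer. In its interior it minimizes $F^2g$-length locally, so there it is a smooth geodesic of $F^2g$. Along it $d(p,\cdot)$ goes from $\delta$ to $R-\delta$, so its $g$-length is at least $R-2\delta$. Let $c$ be a compact subarc of its interior of $g$-length $\ell_0\ge R-3\delta>0$. A curve close to $c$ with the same endpoints stays in the open set, and replacing $c$ by it gives a competitor. So $c$ minimizes $\int F\,ds$ among nearby curves with the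 same endpoints.

**Step 2: first and second variation.** Parametrize $c$ by $g$-arclength $s$, with unit tangent $T$, unit normal $\nu$ and $\nabla_TT=\kappa_g\nu$. In Fermi coordinates $(s,y)\mapsto\exp_{c(s)}(y\nu)$,
$$g=J^2ds^2+dy^2,\qquad J=1,\quad J_y=-\kappa_g,\quad J_{yy}=-K\quad\text{on }c.$$
The middle formula holds since on $c$ we have $J_y=\langle\nabla_T\nu,T\rangle=-\langle\nu,\nabla_TT\rangle$. For smooth $\eta$ vanishing at the endpoints, the function
$$t\mapsto\int F(s,t\eta)\sqrt{J(s,t\eta)^2+t^2\eta'^2}\,ds$$
has a local minimum at $t=0$. Near $t=0$ the square root is $J+\frac{t^2\eta'^2}{2J}+O(t^4)$, so at $t=0$ its first and second $t$-derivatives are $-\kappa_g\eta$ and $-K\eta^2+\eta'^2$. The first variation is $\int(F_y-\kappa_gF)\eta\,ds=0$ for all $\eta$, hence $F_y=\kappa_gF$. The second is $\int\big[F_{yy}\eta^2-2\kappa_gF_y\eta^2+F(\eta'^2-K\eta^2)\big]ds$, and with $F_y=\kappa_gF$,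
$$0\le\int F\Big[\eta'^2-K\eta^2-2\kappa_g^2\eta^2+\frac{F_{yy}}F\eta^2\Big]ds. \tag{16}$$

**Step 3: insert (15).** The aim is to express $F_{yy}$ through $\Delta F$ and let $K$ cancel. The $y$-lines are geodesics and $D^2F(T,T)=F_{ss}-\kappa_gF_y$, so
$$F_{yy}=D^2F(\nu,\nu)=\Delta F-D^2F(T,T)=\Delta F-F_{ss}+\kappa_gF_y,\qquad\frac{F_{yy}}F=\frac{\Delta F}F-\frac{F_{ss}}F+\kappa_g^2.$$
Let $\ell=\log w$ along $c$. From $F=w^a$ and $F_y=\kappa_gF$,
$$\kappa_g=a\,\partial_\nu\log w,\qquad|\nabla\log w|^2=\ell'^2+\frac{\kappa_g^2}{a^2},\qquad\frac{F_{ss}}F=a\ell''+a^2\ell'^2.$$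
By (15), $a\Delta w/w=\frac k2\Delta w/w\le K-\frac\kappa2$, so
$$\frac{\Delta F}F=a\frac{\Delta w}w+a(a-1)|\nabla\log w|^2\le K-\frac\kappa2+a(a-1)\Big(\ell'^2+\frac{\kappa_g^2}{a^2}\Big).$$
Put this into (16). The terms in $K$ cancel. The coefficient of $\kappa_g^2\eta^2$ is $-2+1+\frac{a-1}a=-\frac1a<0$, so we may drop that term. The coefficient of $\ell'^2\eta^2$ is $a(a-1)-a^2=-a$. Hence
$$0\le\int w^a\Big[\eta'^2-\frac\kappa2\eta^2-a\ell'^2\eta^2-a\ell''\eta^2\Big]ds. \tag{17}$$

**Step 4: remove the weight.** Put $\eta=w^{-a/2}\psi$ with $\psi$ vanishing at the endpoints. Then $w^a\eta'^2=(\psi'-\frac a2\ell'\psi)^2=\psi'^2-a\ell'\psi\psi'+\frac{a^2}4\ell'^2\psi^2$, and integration by parts gives $-a\int\ell''\psi^2=2a\int\ell'\psi\psi'$. So (17) becomes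
$$0\le\int\Big[\psi'^2+a\ell'\psi\psi'-\Big(a-\frac{a^2}4\Big)\ell'^2\psi^2-\frac\kappa2\psi^2\Big]ds. \tag{18}$$
The unknown $\ell'$ must be absorbed, and here $a<4$ is needed: the coefficient $a-\frac{a^2}4$ is positive exactly when $a<4$, that is $k<8$. By the inequality $XY\le\theta X^2+\frac1{4\theta}Y^2$ with $\theta=a-\frac{a^2}4$, $X=\ell'\psi$, $Y=a\psi'$,
$$a\ell'\psi\psi'\le\Big(a-\frac{a^2}4\Big)\ell'^2\psi^2+\frac a{4-a}\psi'^2 .$$
Therefore
$$0\le\int\Big[\frac4{4-a}\psi'^2-\frac\kappa2\psi^2\Big]ds.$$

**Step 5: choose $\psi$.** With $\psi=\sin(\pi s/\ell_0)$ we have $\int\psi^2=\ell_0/2$ and $\int\psi'^2=\frac{\pi^2}{\ell_0^2}\cdot\frac{\ell_0}2$. So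
$$(R-3\delta)^2\le\ell_0^2\le\frac{8\pi^2}{(4-a)\kappa}=\frac{16\pi^2}{(8-k)\kappa}.$$
Let $\delta\to0$. $\square$

As a check on the constant, the bound tends to $4\pi/\sqrt{8\kappa}=\pi\sqrt{2/\kappa}$ as $k\to0$. This is Bonnet's bound for $K\ge\kappa/2$.

## Proof of Theorem 2

**Step 1: the base is complete and satisfies (3).** Since $N$ is connected, so is $M$. The horizontal trace is a sum of Ric over an orthonormal pair, so it dominates the sum of the two smallest eigenvalues, and (3) gives $2K-k\Delta h/h\ge\kappa$ on $M$. If $x_j$ is Cauchy in $M$ and $q\in F$, then $(x_j,q)$ is Cauchy in $N$, because horizontal copies of curves in $M$ have the same length. It converges in $N$, so $x_j$ converges in $M$.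

**Step 2: diameter.** Let $n\le9$, so $1\le k\le7$. Multiplying by $h$, we see that $w=h$ satisfies (15) on all of $M$. For $p\ne q$ in $M$ put $R=d(p,q)$. By Hopf–Rinow $\bar B_R(p)$ is compact, and Lemma 5 gives $d(p,q)\le4\pi/\sqrt{(8-k)\kappa}=4\pi/\sqrt{(10-n)\kappa}$. So $M$ is bounded and complete, hence compact.

**Step 3: topology.** We integrate $2K\ge\kappa+k\Delta h/h$ over $M$. Integration by parts gives $\int\Delta h/h=\int|\nabla h|^2/h^2\ge0$, so $\int K>0$. By Gauss–Bonnet $\chi(M)>0$, and the compact connected surfaces with positive Euler characteristic are $S^2$ and $\mathbb{RP}^2$.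

For $n\ge10$, the manifold of Theorem 1 is such a warped product with $M\cong\mathbb R^2$. $\square$

## Stable minimal surfaces with flat normal bundle

The inequality (15) also appears on stable minimal surfaces. Recall the notions. For an immersed minimal surface $\Sigma\to N$ with second fundamental form $A$, the second variation of area along a normal field $V$, compactly supported in the interior, is
$$\int_\Sigma|\nabla^\perp V|^2-\sum_i\langle R(e_i,V)V,e_i\rangle-\sum_{i,j}\langle A(e_i,e_j),V\rangle^2,$$
where $e_1,e_2$ is an orthonormal tangent frame. The surface is stable if this is nonnegative for all such $V$. For a plane in $\mathbb R^3$ and $V=\varphi\nu$ it equals $\int|\nabla\varphi|^2$, so planes are stable. The normal bundle is flat if the connection $\nabla^\perp$ has zero curvature. This always holds when the normal bundle has rank one, since a metric connection on a real line bundle has no curvature. It also holds for a slice $M\times\{0\}$ in a product $M\times\mathbb R^k$, where the constant fields of $\mathbb R^k$ form a parallel frame.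

We shall use a small fact about balls.

**Fact 6.** Let $\bar B_R(p)$ be compact in a connected Riemannian surface, possibly with boundary, and let $V$ be an open set containing it. Then for small $\eta>0$ every curve from $p$ of length less than $R+\eta$ stays in $V$. In particular the path-connected set $B_{R+\eta}(p)$ satisfies $\bar B_R(p)\subset B_{R+\eta}(p)\subset V$.

*Proof.* If $V$ is not the whole surface, the compact set $\bar B_R(p)$ has positive distance to the complement of $V$; let $\eta$ be smaller. The first part of the curve, of length at most $R$, lies in $\bar B_R(p)$, and the rest stays within distance less than $\eta$ of it. $\square$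

**Proof of Theorem 3.** Let $k=n-2$, so $1\le k\le7$.

**Step 1: sum the stability inequality over a parallel frame.** The aim is an inequality for functions. Since $\Sigma$ is simply connected and its normal bundle is flat, there is a parallel orthonormal normal frame $\nu_1,\dots,\nu_k$. For $V=\varphi\nu_\alpha$ we have $|\nabla^\perp V|^2=|\nabla\varphi|^2$. Summing over $\alpha$,
$$k\int|\nabla\varphi|^2\ge\int\varphi^2\Big(\sum_{i,\alpha}\operatorname{Sec}(e_i,\nu_\alpha)+|A|^2\Big)$$
for $\varphi$ compactly supported in the interior.

**Step 2: bring in Ric and $K$.** For each $i$, $\operatorname{Ric}(e_i,e_i)=\operatorname{Sec}(e_1,e_2)+\sum_\alpha\operatorname{Sec}(e_i,\nu_\alpha)$, so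
$$\sum_{i,\alpha}\operatorname{Sec}(e_i,\nu_\alpha)=\operatorname{Ric}(e_1,e_1)+\operatorname{Ric}(e_2,e_2)-2\operatorname{Sec}(e_1,e_2).$$
By minimality $A_{22}=-A_{11}$, hence $|A|^2=2|A_{11}|^2+2|A_{12}|^2$, and the Gauss equation is
$$K=\operatorname{Sec}(e_1,e_2)+\langle A_{11},A_{22}\rangle-|A_{12}|^2=\operatorname{Sec}(e_1,e_2)-\tfrac12|A|^2. \tag{19}$$
So the bracket in Step 1 equals $\operatorname{Ric}(e_1,e_1)+\operatorname{Ric}(e_2,e_2)-2K\ge\kappa-2K$, and
$$\int k|\nabla\varphi|^2+(2K-\kappa)\varphi^2\ge0. \tag{20}$$

**Step 3: from the integral inequality to a positive function.** Let $\Sigma^\circ$ be the interior of $\Sigma$. We choose a connected domain $U\subset\Sigma^\circ$, relatively compact with smooth boundary, containing $\bar B_R(p)$. If $\Sigma^\circ$ is compact, take $U=\Sigma^\circ$, with no boundary condition below. Otherwise take a smooth $\chi$ with values in $[0,1]$, compactly supported in $\Sigma^\circ$ and equal to $1$ near $\bar B_R(p)$. Let $t\in(0,1)$ be a regular value of $\chi$, and let $U$ be the component of $\{\chi>t\}$ containing $p$. By Fact 6 with $V=\{\chi>t\}$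 the ball $\bar B_R(p)$ lies in a connected subset of $\{\chi>t\}$, hence in $U$. By (20) the operator $-k\Delta+2K-\kappa$ has first Dirichlet eigenvalue $\lambda_1\ge0$ on $U$. Its first eigenfunction $w$ is smooth and positive in $U$, and
$$-k\Delta w+2Kw=\kappa w+\lambda_1w\ge\kappa w.$$

**Step 4: apply Lemma 5.** We apply it to $\Sigma^\circ$, after checking distances. By Fact 6 with $V=\Sigma^\circ$, curves from $p$ of length less than $R+\eta$ avoid $\partial\Sigma$. So distances from $p$ that are less than $R+\eta$ are the same in $\Sigma$ and in $\Sigma^\circ$, and the hypotheses on $\bar B_R(p)$ carry over. As $0<k<8$, Lemma 5 gives $R\le4\pi/\sqrt{(8-k)\kappa}=4\pi/\sqrt{(10-n)\kappa}$. $\square$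

## Dimensions two and three

We prove Theorem 4. Passing to the component containing $\gamma$, we may assume $N$ connected.

**The case $n=2$.** Here $\operatorname{Ric}=Kg$, so $2K\ge\kappa$, and Bonnet's theorem gives $\operatorname{diam}N\le\pi\sqrt{2/\kappa}$. For $r$ larger than this, $N_r(\gamma)=N$, in which $\gamma$ bounds a disk. So $\operatorname{fillrad}(\gamma)\le\pi\sqrt{2/\kappa}$.

**The case $n=3$.** The plan is to take a least-area disk bounded by $\gamma$. If it leaves $N_r(\gamma)$, it contains a large intrinsic ball, which stability and Lemma 5 forbid. If $\lambda_1,\lambda_2,\lambda_3$ are the Ricci eigenvalues, then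
$$\operatorname{Scal}=\frac12\sum_{i<j}(\lambda_i+\lambda_j)\ge\frac{3\kappa}2. \tag{21}$$
Let $L=4\pi/(3\sqrt\kappa)$, suppose $\gamma$ does not bound a disk in $N_r(\gamma)$ for some $r>L$, and fix $L<R<R'<r$.

**Step 1: reduction to a closed manifold.** This makes the existence theorem available. If $N$ is compact let $Y=N$. Otherwise $\overline{N_{3r}(\gamma)}$ is compact by Hopf–Rinow. A component of a regular sublevel set of a proper smooth function is a compact domain $\Omega$ with smooth boundary whose interior contains both $\overline{N_{3r}(\gamma)}$ and a disk bounded by $\gamma$. Let $Y$ be the double of $\Omega$, with a smooth metric equal to $g$ near these sets in the first copy. Then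
$$\{d_Y(\cdot,\gamma)<t\}=N_t(\gamma)\qquad(t\le3r). \tag{22}$$
Indeed, a curve in $Y$ from $\gamma$ of length less than $t$ starts in the region where the metric is $g$. As long as it stays there, its points lie in $N_t(\gamma)\subset\overline{N_{3r}(\gamma)}$, so it never leaves. Conversely, a point of $N_t(\gamma)$ is joined to $\gamma$ by a curve of length less than $t$ that lies in $N_t(\gamma)$.

**Step 2: a minimizing immersed disk.** We first note that $\gamma$ bounds a disk of finite area. Add a collar to a given disk in which the boundary values are changed, inside $\gamma$, to a smooth parametrization, and a further collar in which the map depends only on the angle. Then smooth the map in the interior, away from the boundary. By Morrey (Ann. of Math. 49 (1948)) there is an area-minimizing disk $f:\bar D\to Y$ bounded by $\gamma$, conformal and harmonic inside, continuous on $\bar D$, with weakly monotone boundary parametrization. By Osserman (Ann. of Math. 91 (1970)), Gulliver (Ann. of Math. 97 (1973)) and Alt (Math. Z. 127 (1972), Math. Ann. 201 (1973)), $f$ is an immersion on the open disk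 $D$. Give $\Sigma=D$ the induced metric.

A weakly monotone boundary map is covered by the definition of a disk after one change. In an angular coordinate on $\gamma$ it lifts to a monotone function which, up to orientation, is a nondecreasing $\beta$ with $\beta(\theta+2\pi)=\beta(\theta)+2\pi$. The linear homotopy from $\beta$ to $\theta$, placed in a collar, turns the boundary values into a parametrization of $\gamma$. The collar maps into $\gamma$, so the image does not grow.

**Step 3: a compact intrinsic ball of radius $R$.** If $f(\bar D)\subset\{d_Y(\cdot,\gamma)<r\}$, then by (22) and the collar change $\gamma$ would bound a disk in $N_r(\gamma)$. So $d_Y(f(\cdot),\gamma)$ takes a value at least $r$, and it vanishes on $\partial D$. By continuity there is $x\in D$ with $d_Y(f(x),\gamma)=R'$. Since $f:\Sigma\to Y$ does not increase distances, points of $\bar B_R(x)$ satisfy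
$$0<R'-R\le d_Y(f(\cdot),\gamma)\le R'+R<2r.$$
So $\bar B_R(x)$ is a closed subset of $\{z\in\bar D:d_Y(f(z),\gamma)\ge R'-R\}$, which is compact and disjoint from $\partial D$. Hence $\bar B_R(x)$ is compact. By (22) its image lies in $N_{2r}(\gamma)$, where the metric is $g$. Some point has intrinsic distance exactly $R$ from $x$. Otherwise, by connectedness, all distances from $x$ would be less than $R$, and $\Sigma=\bar B_R(x)$ would be compact, which it is not.

**Step 4: stability.** The aim is (15) with $k=2$. A compactly supported variation of $f$ is again a disk bounded by $\gamma$, so $f$ is stable. As $D$ is simply connected, the normal line bundle is trivial; let $\nu$ be a unit normal. Taking $V=\varphi\nu$,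
$$\int|\nabla\varphi|^2\ge\int\varphi^2\big(\operatorname{Ric}(\nu,\nu)+|A|^2\big)$$
for compactly supported $\varphi$. In dimension three $\operatorname{Scal}=2\operatorname{Sec}(e_1,e_2)+2\operatorname{Ric}(\nu,\nu)$. With the Gauss equation (19),
$$\operatorname{Ric}(\nu,\nu)+|A|^2=\tfrac12\operatorname{Scal}-\operatorname{Sec}(e_1,e_2)+|A|^2=\tfrac12\operatorname{Scal}-K+\tfrac12|A|^2 .$$
On the open set $f^{-1}(N_{2r}(\gamma))\cap D$, which contains $\bar B_R(x)$, the metric is $g$ and (21) shows that this is at least $\frac{3\kappa}4-K$. Exactly as in Step 3 of the proof of Theorem 3, with $\chi$ supported in this open set, we get a connected, relatively compact smooth domain $U$ in it containing $\bar B_R(x)$. On $U$ the operator $-\Delta+K-\frac{3\kappa}4$ has nonnegative first Dirichlet eigenvalue. Twice the inequality satisfied by its first eigenfunction $w>0$ reads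
$$-2\Delta w+2Kw\ge\frac{3\kappa}2w .$$

**Step 5: contradiction.** Lemma 5 with $k=2$ and $\frac{3\kappa}2$ in place of $\kappa$ gives
$$R\le\frac{4\pi}{\sqrt{6\cdot\frac{3\kappa}2}}=\frac{4\pi}{3\sqrt\kappa}=L,$$
contrary to $R>L$. Hence $\operatorname{fillrad}(\gamma)\le4\pi/(3\sqrt\kappa)$. $\square$
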